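\title{Factorization, amenability and strong Arens irregularity for Fourier algebras of discrete groups}

\begin{abstract}
Let $G$ be a discrete group with Fourier algebra $A(G)$ and reduced Fourier--Stieltjes algebra $B_\rho(G)$. We prove that if $G$ is not amenable, then the products $f\cdot u$ with $f\in A(G)^*$ and $u\in B_\rho(G)$ do not span a norm dense subspace of $A(G)^*$; their annihilator contains an isometric copy of $(\ell^\infty/c_0)^*$. The same holds for a larger class of multipliers. Consequently, for a discrete group $G$, amenability, factorization of $A(G)^*$ over $B_\rho(G)$, and strong Arens irregularity of $A(G)$ are equivalent. This answers, vacuously in the affirmative, the question whether factorization implies strong Arens irregularity for non-amenable discrete groups.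
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The topological center}
Let $A$ be a Banach algebra, regarded as a subspace of its bidual $A^{**}$. The \emph{left Arens product} $\square$ extends the product of $A$ to $A^{**}$ in three steps: for $a,b\in A$, $f\in A^*$ and $m,n\in A^{**}$,
\[
\langle f\cdot a,b\rangle=\langle f,ab\rangle,\qquad
\langle n\,\square\, f,a\rangle=\langle n,f\cdot a\rangle,\qquad
\langle m\,\square\, n,f\rangle=\langle m,n\,\square\, f\rangle .
\]
The last formula shows that $m\mapsto m\,\square\, n$ is weak$^*$ continuous for every fixed $n$. Continuity in the other variable may fail, and the \emph{(left) topological center}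
\[
Z(A^{**})=\{m\in A^{**}:\ n\mapsto m\,\square\, n \text{ is weak}^*\text{-weak}^*\text{ continuous on } A^{**}\}
\]
is the subspace on which it holds. For $a\in A$ we have $\langle a\,\square\, n,f\rangle=\langle n,f\cdot a\rangle$, so $A\subseteq Z(A^{**})$. A commutative Banach algebra $A$ is \emph{strongly Arens irregular} (SAI) if $Z(A^{**})=A$, that is, if the center is as small as it can be.

There is one cheap way for the center to be larger than $A$: if $m\,\square\, n=0$ for all $n\in A^{**}$, then $m\in Z(A^{**})$. This paper is about such annihilating elements for the Fourier algebra of a discrete group.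

\subsection*{The question}
Let $G$ be a discrete group and $\lambda$ its left regular representation on $\ell^2(G)$, $\lambda(s)\delta_t=\delta_{st}$. Let $\mathbb C[G]$ be the linear span of $\lambda(G)$, let $C^*_r(G)$ be its norm closure, and let $VN(G)=\lambda(G)''$ be the group von Neumann algebra. The \emph{Fourier algebra} $A(G)$ is the predual of $VN(G)$, and the \emph{reduced Fourier--Stieltjes algebra} $B_\rho(G)$ is the dual of $C^*_r(G)$. Elements of either space are determined by their values on $\lambda(G)$ and are thus functions on $G$. Both spaces are Banach algebras under the pointwise product, and $A(G)$ is an ideal in $B_\rho(G)$. So $A(G)^*=VN(G)$ is a $B_\rho(G)$-module,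
\begin{equation}\label{eq:module}
\langle f\cdot u,a\rangle=\langle f,ua\rangle\qquad(f\in A(G)^*,\ u\in B_\rho(G),\ a\in A(G)).
\end{equation}
Let $E=\langle A(G)^*B_\rho(G)\rangle$ be the closed linear span of the products $f\cdot u$. One says that $A(G)^*$ \emph{factors over} $B_\rho(G)$ if $E=A(G)^*$. For a subspace $F\subseteq A(G)^*$ we write $F^\perp$ for its annihilator in $A(G)^{**}$.

The space $E^\perp$ is exactly the set of $m$ with $m\,\square\, n=0$ for all $n$, it meets $A(G)$ only in $0$, and therefore $A(G)\oplus E^\perp\subseteq Z(A(G)^{**})$; see Lemma~\ref{lem:arens}. Thus SAI implies factorization, and factorization says that the cheap obstruction to SAI is absent. If $G$ is amenable, the constant function $1$ lies in $B_\rho(G)$, so $f=f\cdot 1\in E$ for every $f$, and $A(G)$ is SAI by a theorem of Lau and Losert. For the free group $F_2$ it is known that factorization fails, and so SAI fails too. These cases suggest that the cheap obstruction is the only one. The argument for amenable groups, however, rests on a bounded approximate identity, which $A(G)$ has only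 when $G$ is amenable. This leads to the following question, posed as open in \cite{DP}.

\medskip
\noindent\textbf{Question.} \emph{Let $G$ be a non-amenable discrete group such that $A(G)^*$ factors over $B_\rho(G)$. Is $A(G)$ strongly Arens irregular?}
\medskip

Part of the difficulty is to decide whether such a group exists at all. Since $\lambda(s)=\lambda(s)\cdot\delta_s\in E$, the space $E$ always contains $C^*_r(G)$ and is weak$^*$ dense in $VN(G)$; factorization is a statement about norm density only.

\subsection*{Results}
We show that no such group exists, even if $B_\rho(G)$ is replaced by a larger class. Let $MA(G)$ be the algebra of \emph{multipliers}, the functions $u$ on $G$ with $uA(G)\subseteq A(G)$. By the closed graph theorem $a\mapsto ua$ is bounded on $A(G)$; its norm is denoted by $\|u\|_M$, and \eqref{eq:module} defines $f\cdot u$ for $u\in MA(G)$ as well. Put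
\[
\mathcal R(G)=\{u\in MA(G):\ |u|^{2\kappa}\in B_\rho(G)\text{ for some integer }\kappa\ge1\},
\]
and let $\widetilde E=\langle A(G)^*\mathcal R(G)\rangle$ be the closed linear span of the products $f\cdot u$ with $f\in A(G)^*$, $u\in\mathcal R(G)$. The class $\mathcal R(G)$ contains $B_\rho(G)$ and $MA(G)\cap\ell^p(G)$ for every $p<\infty$ (Section~\ref{sec:prelim}), so $E\subseteq\widetilde E$. Remark~\ref{rem:haagerup} shows what the larger class adds.

\begin{theorem}\label{thm:main}
Let $G$ be a non-amenable discrete group. Then $\widetilde E\neq A(G)^*$; in particular $E\neq A(G)^*$. Moreover $(\ell^\infty/c_0)^*$ embeds linearly, isometrically and weak$^*$-continuously into $\widetilde E^\perp\subseteq E^\perp$, so that $|E^\perp|\ge 2^{2^{\aleph_0}}$.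
\end{theorem}

The hypothesis of the Question is therefore never satisfied, and the answer is yes, vacuously. The full picture is the following.

\begin{theorem}\label{thm:equiv}
For a discrete group $G$ the following are equivalent:
\begin{enumerate}
\item[(i)] $G$ is amenable;
\item[(ii)] $A(G)^*$ factors over $B_\rho(G)$;
\item[(iii)] $\widetilde E=A(G)^*$;
\item[(iv)] $A(G)$ is SAI.
\end{enumerate}
If $G$ is non-amenable, then $Z(A(G)^{**})\supseteq A(G)\oplus E^\perp$, where $E^\perp$ contains an isometric copy of $(\ell^\infty/c_0)^*$.
\end{theorem}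

\subsection*{The method}
We look for a bounded sequence in $A(G)$ that every $u\in\mathcal R(G)$ multiplies to zero in norm and that is not weakly null; its weak$^*$ cluster points then lie in $\widetilde E^\perp$ and are not all zero. Kesten's theorem and random phases give a sequence $(a_n)$ with the first property and with norms bounded below, but this sequence is weakly null. The remedy is to compress the $a_n$ into small corners of $VN(G)$ and renormalize. The compressing operators are taken from $C^*_r(G)$, because such a compression is close in norm to a finite combination of translates, and translates are still multiplied to zero.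

Section~\ref{sec:tools} isolates the two tools behind this scheme, Section~\ref{sec:free} carries it out by hand for $F_2$, Sections~\ref{sec:ingredients} and~\ref{sec:proof} treat the general group, and Section~\ref{sec:center} proves Theorem~\ref{thm:equiv}.

\section{Preliminaries}\label{sec:prelim}

Throughout, $G$ is a discrete group with identity $e$, $N=VN(G)$, and $(\,\cdot\,|\,\cdot\,)$ is the inner product of $\ell^2(G)$, linear in the first variable.

\subsection*{The trace}
The functional $\tau(x)=(x\delta_e\,|\,\delta_e)$ is a normal tracial state on $N$ with $\tau(\lambda(s))=0$ for $s\ne e$. Elements of $N$ commute with right translations, so $x\in N$ is determined by the vector $x\delta_e$; in particular $\tau$ is faithful. Put $\|x\|_p=\tau(|x|^p)^{1/p}$. Then $\|x\|_2=\|x\delta_e\|$, $\|x\|_1\le\|x\|_2$ and $\|xy\|_1\le\|x\|_2\|y\|_2$. For projections $p,q\in N$, the projection $p\vee q-p$ is equivalent to $q-p\wedge q$, so $\tau(p\vee q)\le\tau(p)+\tau(q)$; by normality $\tau(\bigvee_k p_k)\le\sum_k\tau(p_k)$ for every sequence of projections. For $y=\sum_s y(s)\lambda(s)\in\mathbb C[G]$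 put $|y|_1=\sum_s|y(s)|$.

\subsection*{The Fourier algebra}
An element $a\in A(G)=N_*$ is the function $a(s)=\langle\lambda(s),a\rangle$. A function $a\in\ell^2(G)$ belongs to $A(G)$, being the functional
\begin{equation}\label{eq:l2}
\langle f,a\rangle=(f\delta_e\,|\,\bar a),\qquad\text{and so}\qquad\|a\|_A\le\|a\|_{\ell^2}.
\end{equation}
If $f\in N$ annihilates every $\delta_s$, then $f\delta_e=0$ and $f=0$; hence the finitely supported functions are dense in $A(G)$. For $x\in N$ let $\omega_x\in A(G)$ be given by $\langle f,\omega_x\rangle=\tau(fx)$. By the polar decomposition of $x$, $\|\omega_x\|_A=\|x\|_1$. A finitely supported $a$ equals $\omega_x$ with $x=\sum_s a(s)\lambda(s)^*$, since $\tau(\lambda(t)x)=a(t)$. It is useful to think of $A(G)$ as a noncommutative $L^1$-space over $(N,\tau)$; for $G=\mathbb Z$ it is $L^1(\mathbb T)$.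

For $y,z\in N$ and $a\in A(G)$ define $y\star a\star z\in A(G)$ by $\langle f,y\star a\star z\rangle=\langle zfy,a\rangle$, and write $y\star a=y\star a\star 1$, $a\star z=1\star a\star z$. Directly from the definition,
\[
\|y\star a\star z\|_A\le\|y\|\|z\|\|a\|_A,\qquad y'\star(y\star a\star z)\star z'=(y'y)\star a\star(zz'),
\]
\[
y\star\omega_x\star z=\omega_{yxz},\qquad (\lambda(s)\star a\star\lambda(t))(r)=a(trs).
\]
So $\star$ is operator multiplication of densities, and for group elements it is two-sided translation. It should be kept apart from the pointwise product $ua$; the proof lives on the interplay of the two.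

\subsection*{The reduced Fourier--Stieltjes algebra}
An element $u\in B_\rho(G)=C^*_r(G)^*$ is the function $u(s)=\langle u,\lambda(s)\rangle$. We use the following standard facts (Eymard): $B_\rho(G)$ is a Banach algebra under the pointwise product; it is invariant under left and right translations and under complex conjugation, all of which are isometric; and $\|ua\|_A\le\|u\|\|a\|_A$ for $a\in A(G)$. For a finitely supported function $\mu$ put $\lambda(\mu)=\sum_s\mu(s)\lambda(s)$. The definition of the norm gives
\begin{equation}\label{eq:pairing}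
\Big|\sum_s w(s)\mu(s)\Big|\le\|w\|\,\|\lambda(\mu)\|\qquad(w\in B_\rho(G)).
\end{equation}
If $u\in B_\rho(G)$, then $|u|^2=u\bar u\in B_\rho(G)$, so $u\in\mathcal R(G)$ with $\kappa=1$. If $u\in MA(G)\cap\ell^p(G)$ and $4\kappa\ge p$, then $|u|^{2\kappa}\in\ell^2(G)\subseteq A(G)\subseteq B_\rho(G)$, so $u\in\mathcal R(G)$. When $|u|^{2\kappa}\in B_\rho(G)$ we write
\[
C(u,\kappa)=\big\|\,|u|^{2\kappa}\big\|_{B_\rho}^{1/(2\kappa)} .
\]

\subsection*{Subgroups}
Let $H$ be a subgroup of $G$. The space $\ell^2(G)$ is the direct sum of the spaces $\ell^2(Hg)$ over the right cosets, and on each of them $\lambda_G|_H$ acts as a copy of $\lambda_H$. Hence there is a normal injective (so isometric) $*$-homomorphism $\iota:VN(H)\to VN(G)$ with $\iota(\lambda_H(s))=\lambda_G(s)$, and $\iota(y)\delta_e=y\delta_e\in\ell^2(H)\subseteq\ell^2(G)$. In particular $\|\lambda_G(\mu)\|=\|\lambda_H(\mu)\|$ when $\mu$ is finitely supported in $H$.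

\subsection*{Amenability}
Subgroups and directed unions of amenable discrete groups are amenable, and finite groups are amenable. We use three theorems.
\begin{enumerate}
\item[(K)] (Kesten) If $\mu$ is a symmetric probability measure whose support is finite and generates a non-amenable group $H$, then $\|\lambda_H(\mu)\|<1$.
\item[(H)] (Hulanicki) If $G$ is amenable, then $1\in B_\rho(G)$.
\item[(B)] $G$ is amenable if and only if $A(G)$ has a bounded approximate identity.
\end{enumerate}

\subsection*{Arens products over a discrete group}
The next lemma justifies the description of $E^\perp$ given in the introduction. The equality and the inclusion in part (c) are known; the proof is short, so we give it.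

\begin{lemma}\label{lem:arens}
For $n\in A(G)^{**}=N^*$ let $u_n\in B_\rho(G)$ be the restriction of $n$ to $C^*_r(G)$.
\begin{enumerate}
\item[(a)] $n\,\square\, f=f\cdot u_n$ for all $f\in N$.
\item[(b)] $n\,\square\, a=u_na\in A(G)$ for all $a\in A(G)$.
\item[(c)] $E$ is the closed linear span of $\{n\,\square\, f: f\in N,\ n\in N^*\}$. Hence $E^\perp=\{m: m\,\square\, n=0\text{ for all }n\}$. Moreover $A(G)\cap E^\perp=\{0\}$ and $A(G)\oplus E^\perp\subseteq Z(A(G)^{**})$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $b\in A(G)$ we have $\langle f\cdot\delta_s,b\rangle=\langle f,b(s)\delta_s\rangle=\langle f,\delta_s\rangle\langle\lambda(s),b\rangle$, so $f\cdot\delta_s=\langle f,\delta_s\rangle\lambda(s)$ and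
\[
\langle n,f\cdot\delta_s\rangle=\langle f,\delta_s\rangle u_n(s)=\langle f,u_n\delta_s\rangle .
\]
Both ends are the values at $a=\delta_s$ of bounded linear functionals of $a\in A(G)$, so $\langle n,f\cdot a\rangle=\langle f,u_na\rangle$ for all $a\in A(G)$. The left side is $\langle n\,\square\, f,a\rangle$, which gives (a). By commutativity $a\,\square\, f=f\cdot a$, so the left side is also $\langle n\,\square\, a,f\rangle$, which gives (b).

By the Hahn--Banach theorem every $u\in B_\rho(G)$ is $u_n$ for some $n$, so the first claim of (c) follows from (a), and the second from $\langle m\,\square\, n,f\rangle=\langle m,n\,\square\, f\rangle$. If $a\in A(G)\cap E^\perp$, then $a(s)=\langle\lambda(s)\cdot\delta_s,a\rangle=0$ for all $s$. Finally $A(G)$ and $E^\perp$ both lie in the subspace $Z(A(G)^{**})$.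
\end{proof}

\section{Two tools}\label{sec:tools}

\subsection*{A criterion for a large annihilator}
No nonzero element of $A(G)$ annihilates $E$, so elements of $\widetilde E^\perp$ must be found as weak$^*$ cluster points of a bounded sequence $(d_j)$ in $A(G)$. If $\|ud_j\|_A\to0$ for all $u\in\mathcal R(G)$, all cluster points lie in $\widetilde E^\perp$. To see that they are not zero we need one $f\in N$ that norms many $d_j$ at once. As for disjointly supported functions in $L^1$, such an $f$ can be assembled piece by piece if the $d_j$ live in orthogonal corners of $N$.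

\begin{proposition}\label{prop:criterion}
Let $d_j\in A(G)$ with $\|d_j\|_A=1$, and let $e_j\in N$ be mutually orthogonal projections $(j\ge1)$. Suppose that
\begin{enumerate}
\item[(1)] $\|ud_j\|_A\to0$ for every $u\in\mathcal R(G)$, and
\item[(2)] $\varepsilon_j:=\|d_j-e_j\star d_j\star e_j\|_A\to0$.
\end{enumerate}
Then all conclusions of Theorem~\ref{thm:main} hold for $G$.
\end{proposition}

\begin{proof}
Define $T:N\to\ell^\infty$ by $Tf=(\langle f,d_j\rangle)_j$; then $\|T\|\le1$. For $f\in N$ and $u\in\mathcal R(G)$, hypothesis (1) gives $|\langle f\cdot u,d_j\rangle|\le\|f\|\|ud_j\|_A\to0$. As $T$ is bounded and $c_0$ is closed, $T(\widetilde E)\subseteq c_0$.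

We construct a right inverse of $T$ modulo $c_0$. Let $\nu_j=\|e_j\star d_j\star e_j\|_A\in[1-\varepsilon_j,1]$ and choose $f_j\in N$ with $\|f_j\|\le1$ and $\langle f_j,e_j\star d_j\star e_j\rangle=\nu_j$. For $c\in\ell^\infty$, $\xi\in\ell^2(G)$ and a finite set $F$ of indices,
\[
\Big\|\sum_{j\in F}c_je_jf_je_j\xi\Big\|^2=\sum_{j\in F}|c_j|^2\|e_jf_je_j\xi\|^2\le\|c\|_\infty^2\sum_{j\in F}\|e_j\xi\|^2 .
\]
Since $\sum_j\|e_j\xi\|^2\le\|\xi\|^2$, the series $Sc=\sum_jc_je_jf_je_j$ converges strongly to an element of $N$, and $S:\ell^\infty\to N$ is linear with $\|S\|\le1$. From $e_j(Sc)e_j=c_je_jf_je_j$ we get $\langle Sc,e_j\star d_j\star e_j\rangle=c_j\nu_j$, and so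
\[
|\langle Sc,d_j\rangle-c_j|\le\|Sc\|\,\varepsilon_j+|c_j|(1-\nu_j)\le2\varepsilon_j\|c\|_\infty\to0 .
\]
Thus $TSc-c\in c_0$ for all $c\in\ell^\infty$. For the constant sequence $\mathbf 1$ this gives $TS\mathbf 1\notin c_0$, so $S\mathbf 1\notin\widetilde E$, and $E\subseteq\widetilde E\ne N$.

Let $\pi:\ell^\infty\to\ell^\infty/c_0$ be the quotient map and $J=(\pi T)^*$, that is, $J\phi=\phi\circ\pi\circ T\in N^*$ for $\phi\in(\ell^\infty/c_0)^*$. As an adjoint of a contraction, $J$ is linear, contractive and weak$^*$ continuous, and $J\phi\in\widetilde E^\perp$ because $\pi T(\widetilde E)=0$. Since $\pi TS=\pi$ and $\|S\|\le1$, we have $\|J\phi\|\ge\|J\phi\circ S\|=\|\phi\circ\pi\|=\|\phi\|$, so $J$ is isometric. Finally, limits along the $2^{2^{\aleph_0}}$ free ultrafilters on $\mathbb N$, the points of $\beta\mathbb N\setminus\mathbb N$, are distinct elements of $(\ell^\infty/c_0)^*$.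
\end{proof}

\subsection*{Multiplying compressions to zero}
To meet hypothesis (1), combine \eqref{eq:l2} and \eqref{eq:pairing}: if $|a|^2=\mu$ is a finitely supported probability measure and $u\in B_\rho(G)$, then $\|ua\|_A^2\le\sum_s|u(s)|^2\mu(s)\le\|u\|^2\|\lambda(\mu)\|$. So we want probability measures with $\|\lambda(\mu)\|$ small. To meet hypothesis (2) we shall replace $a$ by compressions $g\star a\star g'$, and there is no general relation between $u(g\star a\star g')$ and $ua$. For group elements $g,g'$, however, the estimate survives by translation invariance, and it passes to $C^*_r(G)$ by norm approximation. A single sequence has to serve all $u$, so the dependence on $u$ must be explicit.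

\begin{lemma}\label{lem:small}
Let $(a_n)$ be finitely supported functions on $G$ such that each $\mu_n=|a_n|^2$ is a probability measure and $\|\lambda(\mu_n)\|\to0$. Let $\mathcal F$ be a finite subset of the unit ball of $C^*_r(G)$, let $0<\delta\le1$ and let $k\ge1$ be an integer. Then there is $n$ such that
\[
\|u\,(g\star a_n\star g')\|_A\le\delta\,\big(3\|u\|_M+C(u,\kappa)\big)
\]
for all $g,g'\in\mathcal F$, all $\kappa\le k$ and all $u\in MA(G)$ with $|u|^{2\kappa}\in B_\rho(G)$.
\end{lemma}

\begin{proof}
Let $u,\kappa$ be as in the statement and $s,t\in G$. By \eqref{eq:l2}, the substitution $q=trs$, Jensen's inequality for the probability measure $\mu_n$, and \eqref{eq:pairing} applied to a translate of $|u|^{2\kappa}$,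
\begin{align*}
\|u\,(\lambda(s)\star a_n\star\lambda(t))\|_A^2
&\le\sum_r|u(r)|^2\mu_n(trs)=\sum_q|u(t^{-1}qs^{-1})|^2\mu_n(q)\\
&\le\Big(\sum_q|u(t^{-1}qs^{-1})|^{2\kappa}\mu_n(q)\Big)^{1/\kappa}\le C(u,\kappa)^2\,\|\lambda(\mu_n)\|^{1/\kappa}.
\end{align*}
Expanding $y\star a_n\star y'=\sum_{s,t}y(s)y'(t)\,\lambda(s)\star a_n\star\lambda(t)$ for $y,y'\in\mathbb C[G]$, and using $\|\lambda(\mu_n)\|\le1$ and $\kappa\le k$, we obtain
\begin{equation}\label{eq:poly}
\|u\,(y\star a_n\star y')\|_A\le|y|_1|y'|_1\,C(u,\kappa)\,\|\lambda(\mu_n)\|^{1/(2k)} .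
\end{equation}
For each $g\in\mathcal F$ choose $y_g\in\mathbb C[G]$ with $\|g-y_g\|\le\delta$, and let $M=\max_g|y_g|_1$. Since $\|a_n\|_A\le\|a_n\|_{\ell^2}=1$, for every $n$
\[
\|g\star a_n\star g'-y_g\star a_n\star y_{g'}\|_A\le\|g-y_g\|\|g'\|+\|y_g\|\|g'-y_{g'}\|\le\delta+(1+\delta)\delta\le3\delta .
\]
Choose $n$ with $M^2\|\lambda(\mu_n)\|^{1/(2k)}\le\delta$. This choice does not depend on $u$ or $\kappa$, and the claim follows from the last display and \eqref{eq:poly}.
\end{proof}

The order of choices matters: the approximants $y_g$ come first, their $\ell^1$-norms may be huge, and $n$ is chosen afterwards to absorb them. For the same reason, when we renormalize $g\star a_n\star g'$ we shall need a lower bound for its norm that is known before $n$ is chosen.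

\begin{remark}\label{rem:null}
A sequence $(a_n)$ as in Lemma~\ref{lem:small} is weakly null in $A(G)$, whatever its norms are. Indeed, $|a_n(s)|^2=\mu_n(s)\le\|\lambda(\mu_n)\|\to0$ by \eqref{eq:pairing} with $w=\delta_s$, so the unit vectors $\bar a_n$ tend weakly to $0$ in $\ell^2(G)$, and $\langle f,a_n\rangle=(f\delta_e\,|\,\bar a_n)\to0$ for every $f\in N$. The only weak$^*$ cluster point of $(a_n)$ is $0$, and compression cannot be avoided.
\end{remark}

\section{The free group}\label{sec:free}

Let $G=F_2$ with free generators $\alpha,\beta$, and put $g_i=\alpha^i\beta\alpha^{-i}$ for $i\ge0$. If consecutive indices $i_l$ differ and all $k_l\ne0$, then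
\[
g_{i_1}^{k_1}\cdots g_{i_m}^{k_m}=\alpha^{i_1}\beta^{k_1}\alpha^{i_2-i_1}\beta^{k_2}\cdots\beta^{k_m}\alpha^{-i_m}\neq e,
\]
so $g_0,g_1,\dots$ freely generate a subgroup $H$. We use $g_1,g_2,\dots$ to build the functions $a_n$ and $g_0$ to compress them.

\subsection*{The functions}
Let $a_n=n^{-1/2}\mathbf 1_{\{g_1,\dots,g_n\}}=\omega_{x_n}$ with $x_n=n^{-1/2}\sum_{i=1}^n\lambda(g_i)^*$, and $\mu_n=|a_n|^2$. We claim that $\|\sum_{i=1}^n\lambda(g_i)\|\le2\sqrt n$. The norm may be computed on $\ell^2(H)$. Let $P_i$ and $Q_i$ be the projections onto the closed spans of the $\delta_w$ with $w$ a reduced word beginning with $g_i^{-1}$ and with $g_i$, respectively. If $w$ does not begin with $g_i^{-1}$, then $g_iw$ begins with $g_i$, so $\lambda(g_i)(1-P_i)$ has range in that of $Q_i$. The $Q_i$ are mutually orthogonal, and so are the $P_i$. Hence for $\xi\in\ell^2(H)$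
\[
\Big\|\sum_i\lambda(g_i)(1-P_i)\xi\Big\|^2=\sum_i\|(1-P_i)\xi\|^2\le n\|\xi\|^2,\qquad
\Big\|\sum_i\lambda(g_i)P_i\xi\Big\|\le\sum_i\|P_i\xi\|\le\sqrt n\,\|\xi\|,
\]
which proves the claim. Thus $\|x_n\|\le2$ and $\|\lambda(\mu_n)\|\le2/\sqrt n\to0$, so Lemma~\ref{lem:small} applies. The inequality $\|z\|_2^2\le\|z\|\|z\|_1$ for $z\in N$ gives $\|a_n\|_A=\|x_n\|_1\ge1/2$; nevertheless $(a_n)$ is weakly null by Remark~\ref{rem:null}.

\subsection*{The corners}
Let $U=\lambda(g_0)$. Since $\tau(U^l)=0$ for $l\ne0$, the spectral measure of $U$ with respect to $\tau$ is Haar measure on $\mathbb T$. Choose pairwise disjoint open arcs $I_1,I_2,\dots$ in $\mathbb T$ and nonzero continuous functions $\varphi_k:\mathbb T\to[0,1]$ vanishing outside $I_k$. Put $h_k=\varphi_k(U)\in C^*_r(G)$ and $e_k=\mathbf 1_{I_k}(U)\in N$. The $e_k$ are mutually orthogonal projections, $e_kh_k=h_k=h_ke_k$, and $\tau(h_k^2)=\int\varphi_k^2>0$.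

\subsection*{The lower bound}
For $i,j\ge1$, the word $g_0^lg_ig_0^mg_j^{-1}$ is nontrivial if $m\ne0$, and for $m=0$ it is trivial exactly when $i=j$ and $l=0$. By linearity and norm continuity, $\tau(y\lambda(g_i)z\lambda(g_j)^*)$ equals $\tau(y)\tau(z)$ if $i=j$ and $0$ otherwise, for all $y,z\in C^*(U)$. Therefore
\[
\|h_kx_nh_k\|_2^2=\tau(h_k^2x_n^*h_k^2x_n)=\frac1n\sum_{i,j=1}^n\tau\big(h_k^2\lambda(g_i)h_k^2\lambda(g_j)^*\big)=\tau(h_k^2)^2 ,
\]
and, as $\|h_kx_nh_k\|\le2$, we get $\|h_k\star a_n\star h_k\|_A=\|h_kx_nh_k\|_1\ge\tau(h_k^2)^2/2=:\delta_k'$ for every $n$.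

\subsection*{Conclusion}
Apply Lemma~\ref{lem:small} with $\mathcal F=\{h_k\}$ and $\delta=\delta'_k/k$, obtain $n_k$, and let $d_k$ be $h_k\star a_{n_k}\star h_k$ divided by its norm. Then $e_k\star d_k\star e_k=d_k$, and $\|ud_k\|_A\le(3\|u\|_M+C(u,\kappa))/k$ for $k\ge\kappa$. Proposition~\ref{prop:criterion} proves Theorem~\ref{thm:main} for $F_2$. Only the free family $(g_i)$ was used, so the argument applies to every discrete group containing $F_2$.

\begin{remark}\label{rem:haagerup}
Let $|s|$ be the word length in $F_2$ and $u_t(s)=e^{-t|s|}$, $t>0$, the Haagerup functions. Let $\xi_s$ be the indicator function of the set of edges of the geodesic from $e$ to $s$ in the Cayley tree. Then $|r^{-1}s|=\|\xi_r-\xi_s\|^2$, so $u_t(r^{-1}s)=e^{-t\|\xi_r\|^2}e^{-t\|\xi_s\|^2}e^{2t(\xi_r|\xi_s)}$ is a positive definite kernel by the Schur product theorem. A positive definite function with value $1$ at $e$ multiplies $A(G)$ contractively, so $\|u_t\|_M\le1$. There are $4\cdot3^{l-1}$ words of length $l\ge1$, so $u_t\in\ell^p$ when $e^{tp}>3$, and $u_t\in\mathcal R(F_2)$. As $t\to0$, $u_t\to1$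 pointwise, hence $u_ta\to a$ in norm for all $a\in A(F_2)$ and $f\cdot u_t\to f$ weak$^*$ for all $f\in VN(F_2)$. Even so, $A(F_2)^*$ does not factor over $\mathcal R(F_2)$.
\end{remark}

\section{Substitutes for freeness}\label{sec:ingredients}

Freeness was used three times: for the decay of $\|\lambda(\mu_n)\|$, for the lower bound on $\|a_n\|_A$, and for the lower bound on the compressions. An element of infinite order supplied the corners. A general non-amenable group is assumed to contain neither, and we replace them one at a time.

\subsection*{Decay and a lower bound}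
Decay comes from Kesten's theorem. A lower bound for $\|a\|_A=\|x\|_1$ in terms of $\|x\|_2=1$ needs an upper bound for a larger norm of $x$, and the choice $a=\sqrt\mu$ need not provide one: for $G=\mathbb Z$ and $\mu$ uniform on $\{1,\dots,n\}$, the bound $|\sum_{l=1}^ne^{il\vartheta}|\le\min(n,\pi/|\vartheta|)$ on $[-\pi,\pi]$ gives $\|\sqrt\mu\|_A=O(n^{-1/2}\log n)$. But Lemma~\ref{lem:small} sees only $|a|$, so the phases of $a$ are at our disposal, and random phases control the fourth moment.

\begin{lemma}\label{lem:phases}
For every finitely supported probability measure $\mu$ on $G$ there is a function $a$ with $|a|^2=\mu$ and $\|a\|_A\ge2^{-1/2}$.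
\end{lemma}

\begin{proof}
Let $S$ be the support of $\mu$. For $\theta\in\mathbb T^S$ let $a(s)=\theta_s\sqrt{\mu(s)}$ on $S$, $a=0$ elsewhere, and $x=\sum_sa(s)\lambda(s)^*$, so that $a=\omega_x$ and $\|x\|_2=1$. Then
\[
\|x\|_4^4=\tau(x^*xx^*x)=\sum\overline{a(s)}\,a(t)\,\overline{a(r)}\,a(q),
\]
the sum running over $s,t,r,q\in S$ with $st^{-1}rq^{-1}=e$. With respect to Haar measure on $\mathbb T^S$, the mean of $\bar\theta_s\theta_t\bar\theta_r\theta_q$ is $1$ if ($s=t$ and $r=q$) or ($s=q$ and $r=t$), and $0$ otherwise. The quadruples of each of the two kinds contribute at most $\sum_{s,r}\mu(s)\mu(r)=1$, so the mean of $\|x\|_4^4$ is at most $2$. Fix $\theta$ with $\|x\|_4^4\le2$. H\"older's inequality with exponents $3/2$ and $3$, for the spectral measure of $|x|$, gives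
\[
1=\tau\big(|x|^{2/3}|x|^{4/3}\big)\le\tau(|x|)^{2/3}\,\tau(|x|^4)^{1/3}\le\|x\|_1^{2/3}\,2^{1/3},
\]
that is, $\|a\|_A=\|x\|_1\ge2^{-1/2}$.
\end{proof}

\begin{corollary}\label{cor:an}
If $G$ is non-amenable, there are finitely supported functions $a_n$ such that $\mu_n=|a_n|^2$ are probability measures, $\|\lambda(\mu_n)\|\to0$ and $\|a_n\|_A\ge2^{-1/2}$.
\end{corollary}

\begin{proof}
$G$ is the directed union of its finitely generated subgroups, so one of them, $H$, is non-amenable. Let $\mu$ be the uniform measure on a finite symmetric generating set of $H$. By (K), $\gamma:=\|\lambda_G(\mu)\|=\|\lambda_H(\mu)\|<1$. The convolution power $\mu_n=\mu^{*n}$ is a finitely supported probability measure with $\lambda(\mu_n)=\lambda(\mu)^n$, so $\|\lambda(\mu_n)\|\le\gamma^n$. Apply Lemma~\ref{lem:phases} to $\mu_n$.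
\end{proof}

This corollary is the only place where non-amenability enters the proof of Theorem~\ref{thm:main}, apart from the fact that $G$ is infinite. For amenable $G$ the scheme breaks down at once: by (H), $u=1$ is admissible in Proposition~\ref{prop:criterion}(1), which then cannot hold.

\subsection*{Partitions of unity with small supports}
Without freeness we cannot bound a prescribed compression $h\star a_n\star h$ from below. But if $h_1+\dots+h_L=1$, then $a_n=\sum_{i,j}h_i\star a_n\star h_j$, so \emph{some} compression has norm at least $2^{-1/2}L^{-2}$, a bound independent of $n$. The $h_j$ must lie in $C^*_r(G)$, for Lemma~\ref{lem:small}, and must be supported in small corners. They cannot in general be projections: $C^*_r(\mathbb Z)=C(\mathbb T)$ has only the projections $0$ and $1$. We first partition $1$ into small projections in $N$, encode the partition in one self-adjoint operator, approximate that operator from $C^*_r(G)$, and cut the approximant by continuous functions.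

\begin{lemma}\label{lem:diffuse}
Let $G$ be infinite and $\eta>0$. There are mutually orthogonal projections $p_1,\dots,p_n\in N$ with $\sum_ip_i=1$ and $\tau(p_i)\le\eta$.
\end{lemma}

\begin{proof}
We first show that $pNp\neq\mathbb Cp$ for every nonzero projection $p\in N$. Suppose that $pNp=\mathbb Cp$ and write $p\lambda(r)p=c(r)p$. Then $c(r)\tau(p)=\tau(\lambda(r)p)=(p\delta_e\,|\,\delta_{r^{-1}})$, so $c\in\ell^2(G)$. For the conjugates $p_s=\lambda(s)p\lambda(s)^*$ and $r=s^{-1}t$,
\[
\tau(p_sp_t)=\tau\big(p\lambda(r)p\cdot p\lambda(r)^*p\big)=|c(r)|^2\tau(p).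
\]
Fix $m\ge1$ and $\delta>0$. The set $F=\{r:|c(r)|^2>\delta\}$ is finite and $G$ is infinite, so we can choose $s_1,\dots,s_m$ successively with $s_j\notin\bigcup_{i<j}(s_iF\cup s_iF^{-1})$; then $s_i^{-1}s_j\notin F$ for $i\ne j$. By the Cauchy--Schwarz inequality,
\[
m^2\tau(p)^2=\tau\Big(\sum_ip_{s_i}\Big)^2\le\tau\Big(\Big(\sum_ip_{s_i}\Big)^2\Big)\le m\tau(p)+m^2\delta\,\tau(p).
\]
So $\tau(p)\le1/m+\delta$ for all $m$ and $\delta$, and $\tau(p)=0$, contradicting faithfulness.

A von Neumann algebra is the norm closed span of its projections, so $pNp$ contains a projection $q\notin\{0,p\}$, and one of $q$, $p-q$ has trace at most $\tau(p)/2$. Iterating, every nonzero projection dominates a nonzero projection of trace at most $\eta$. By Zorn's lemma take a maximal family of mutually orthogonal nonzero projections of trace at most $\eta$. By maximality its sum is $1$, and by normality the traces add up to $1$. Take a finite subfamily of total trace at least $1-\eta$ and adjoin the complement of its sum.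
\end{proof}

\begin{lemma}\label{lem:partition}
Let $G$ be infinite and $\varepsilon>0$. There are $h_1,\dots,h_L\in C^*_r(G)$ and projections $s_1,\dots,s_L\in N$ with
\[
0\le h_j\le1,\qquad\sum_jh_j=1,\qquad s_jh_j=h_j=h_js_j,\qquad\tau(s_j)\le\varepsilon .
\]
\end{lemma}

\begin{proof}
Take $p_1,\dots,p_n$ from Lemma~\ref{lem:diffuse} with $\eta=\varepsilon/2$ and put $z=\sum_i\frac in\,p_i$, so $0\le z\le1$. Cover $[-1,1]$ by open intervals $J_1,\dots,J_L$ of length $\frac1{2n}$, and let $\varphi_1,\dots,\varphi_L\ge0$ be continuous functions on $[-1,1]$ with $\sum_j\varphi_j=1$ and $\varphi_j=0$ outside $J_j$. Let $\psi_j:\mathbb R\to[0,1]$ be continuous, equal to $1$ on $J_j$ and to $0$ outside the concentric open interval of length $\frac1n$. That interval contains at most one of the points $i/n$, so $\tau(\psi_j(z))=\sum_i\psi_j(i/n)\tau(p_i)\le\varepsilon/2$.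

By Kaplansky's density theorem there is a net of self-adjoint $z_i\in C^*_r(G)$ with $\|z_i\|\le1$ and $z_i\to z$ strongly. Multiplication is strongly continuous on bounded sets, so $\tau(P(z_i))\to\tau(P(z))$ for every polynomial $P$, and by the Weierstrass theorem for every continuous function on $[-1,1]$. Hence some member $z'$ of the net satisfies $\tau(\psi_j(z'))\le\varepsilon$ for all $j$. Put $h_j=\varphi_j(z')\in C^*_r(G)$ and $s_j=\mathbf 1_{J_j}(z')\in N$. The functional calculus turns $\mathbf 1_{J_j}\varphi_j=\varphi_j$ into $s_jh_j=h_j=h_js_j$, and $\mathbf 1_{J_j}\le\psi_j$ into $\tau(s_j)\le\tau(\psi_j(z'))\le\varepsilon$.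
\end{proof}

For finite $G$ every nonzero projection has trace at least $1/|G|$, because $\tau$ is the normalized matrix trace on $\ell^2(G)$; the last two lemmas then fail for small $\eta$ and $\varepsilon$.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $G$ be non-amenable, hence infinite, and let $(a_n)$ be as in Corollary~\ref{cor:an}.

\subsection*{Step 1: compression}
Fix $k\ge1$. Lemma~\ref{lem:partition} with $\varepsilon=2^{-k}$ gives $h_1,\dots,h_L$ and $s_1,\dots,s_L$. Apply Lemma~\ref{lem:small} with $\mathcal F=\{h_1,\dots,h_L\}$, $\delta=1/(kL^2)$ and this $k$, and obtain $n$. Since the $L^2$ elements $h_i\star a_n\star h_j$ add up to $a_n$, there is a pair $(i,j)$ with $\|h_i\star a_n\star h_j\|_A\ge2^{-1/2}L^{-2}$. Put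
\[
b_k=\frac{h_i\star a_n\star h_j}{\|h_i\star a_n\star h_j\|_A},\qquad p_k=s_i,\qquad p'_k=s_j .
\]
Then $\|b_k\|_A=1$, $b_k=p_k\star b_k\star p'_k$, and $\tau(p_k),\tau(p'_k)\le2^{-k}$. If $u\in\mathcal R(G)$ with $|u|^{2\kappa}\in B_\rho(G)$, then for all $k\ge\kappa$
\begin{equation}\label{eq:bk}
\|ub_k\|_A\le\sqrt2\,L^2\,\delta\,\big(3\|u\|_M+C(u,\kappa)\big)=\frac{\sqrt2\,\big(3\|u\|_M+C(u,\kappa)\big)}{k}\longrightarrow0 .
\end{equation}

\subsection*{Step 2: a gliding hump}
We did not choose the pair $(i,j)$, so the left and right supports $p_k,p_k'$ may differ and supports for different $k$ need not be orthogonal. Their traces are summable, though, so all late supports fit under one small projection, which any fixed element of $A(G)$ hardly sees. Let $q_m=\bigvee_{k\ge m}(p_k\vee p'_k)$. The sequence $(q_m)$ is decreasing, $\tau(q_m)\le\sum_{k\ge m}2\cdot2^{-k}=2^{2-m}$, and $q_m\star b_k\star q_m=b_k$ for $k\ge m$. For every $a\in A(G)$,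
\[
\|q_m\star a\|_A\to0\quad\text{and}\quad\|a\star q_m\|_A\to0\qquad(m\to\infty).
\]
Indeed, for $a=\omega_x$ with $x\in N$ these norms are $\|q_mx\|_1$ and $\|xq_m\|_1$, both at most $\tau(q_m)^{1/2}\|x\|_2$; such $a$ are dense, and the maps $a\mapsto q_m\star a$, $a\mapsto a\star q_m$ are contractions.

Choose $k_1<k_2<\cdots$ successively so that, with $d_j=b_{k_j}$ and $q_j^+=q_{k_{j+1}}$,
\[
\|q_j^+\star d_j\|_A\le2^{-j},\qquad\|d_j\star q_j^+\|_A\le2^{-j}.
\]
The differences $e_j=q_{k_j}-q_{k_{j+1}}$ are mutually orthogonal projections. Since $e_j=(1-q_j^+)q_{k_j}=q_{k_j}(1-q_j^+)$ and $q_{k_j}\star d_j\star q_{k_j}=d_j$, we have $e_j\star d_j\star e_j=(1-q_j^+)\star d_j\star(1-q_j^+)$, and so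
\[
d_j-e_j\star d_j\star e_j=q_j^+\star d_j+(1-q_j^+)\star d_j\star q_j^+ ,
\]
which has norm at most $2^{1-j}$. This is hypothesis (2) of Proposition~\ref{prop:criterion}, and hypothesis (1) is \eqref{eq:bk} along the subsequence. The proposition completes the proof of Theorem~\ref{thm:main}. \qed

\section{The topological center: proof of Theorem~\ref{thm:equiv}}\label{sec:center}

The implication (i)$\Rightarrow$(ii) follows from (H), since then $f=f\cdot1\in E$ for all $f\in N$. The implication (ii)$\Rightarrow$(iii) holds because $E\subseteq\widetilde E$, and (iii)$\Rightarrow$(i) is Theorem~\ref{thm:main}. If $G$ is non-amenable, Lemma~\ref{lem:arens}(c) gives $Z(A(G)^{**})\supseteq A(G)\oplus E^\perp$, and by Theorem~\ref{thm:main} the space $E^\perp$ contains an isometric copy of $(\ell^\infty/c_0)^*$ and is nonzero. This proves the last sentence of the theorem and (iv)$\Rightarrow$(i).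

It remains to prove (i)$\Rightarrow$(iv). This is due to Lau and Losert; we include a proof. An element $m$ of the center is the weak$^*$ limit of its products with a bounded approximate identity, and these products lie in the Fourier algebra. To conclude that the limit does too, we use that the predual of a von Neumann algebra is weakly sequentially complete \cite[III.5]{Tak}: every sequence $(a_n)$ for which $(\langle f,a_n\rangle)$ converges for each $f$ has a weak limit in the predual. This applies to sequences only, so we begin with countable groups.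

\begin{proposition}\label{prop:countable}
If $H$ is a countable amenable discrete group, then $A(H)$ is SAI.
\end{proposition}

\begin{proof}
Let $(s_l)$ be a sequence that exhausts $H$. A bounded approximate identity, which exists by (B), tends to $1$ at each point $s$, since $\|v\delta_s-\delta_s\|_A=|v(s)-1|$ for $v\in A(H)$. Pick members $v_n$ of it with $|v_n(s_l)-1|\le1/n$ for $l\le n$. Then $(v_n)$ is bounded and $\|v_na-a\|_A\to0$ for finitely supported $a$, hence for all $a\in A(H)$.

Let $m\in Z(A(H)^{**})$. Suppose that a subnet $(v_i)$ of $(v_n)$ converges weak$^*$ to $v\in A(H)^{**}$. For $f\in VN(H)$ and $a\in A(H)$,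
\[
\langle v\,\square\, f,a\rangle=\langle v,f\cdot a\rangle=\lim_i\langle f,av_i\rangle=\langle f,a\rangle,
\]
so $v\,\square\, f=f$ and $m\,\square\, v=m$. Because $m$ lies in the center, $m\,\square\, v_i\to m\,\square\, v=m$ weak$^*$. By the Banach--Alaoglu theorem every subnet of $(v_n)$ has a weak$^*$ convergent subnet, so the whole sequence $(m\,\square\, v_n)$ converges weak$^*$ to $m$. Its terms lie in $A(H)$ by Lemma~\ref{lem:arens}(b). By weak sequential completeness it has a weak limit in $A(H)$, which must be $m$.
\end{proof}

To pass to an arbitrary amenable $G$ we restrict $m$ to countable subgroups. This suffices because normality can be tested on projections: a bounded functional $m$ on a von Neumann algebra is normal if $m(\sum_ip_i)=\sum_im(p_i)$ for every family $(p_i)$ of mutually orthogonal projections \cite[Cor.~III.3.11]{Tak}, and in $VN(G)$ such a family involves only countably many group elements.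

Let $H$ be a subgroup of $G$, $\iota:VN(H)\to VN(G)$ the embedding of Section~\ref{sec:prelim}, $P:\ell^2(G)\to\ell^2(H)$ the orthogonal projection, and $\Phi(f)=PfP^*$. For $h\in H$ we have $sh\in H$ if and only if $s\in H$, so $\Phi(\lambda_G(s))$ is $\lambda_H(s)$ for $s\in H$ and $0$ otherwise. Since $\Phi$ is weak$^*$ continuous and $\mathbb C[G]$ is weak$^*$ dense, $\Phi$ is a normal contraction of $VN(G)$ into $VN(H)$. The preadjoints $r=\iota_*:A(G)\to A(H)$ and $j=\Phi_*:A(H)\to A(G)$ are contractions; evaluating at group elements shows that $r$ is restriction to $H$ and $j$ is extension by zero. So $r$ and $j$ are algebra homomorphisms with $rj=\mathrm{id}$.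

If $\theta:A\to B$ is a bounded homomorphism of Banach algebras, then $\theta^{**}$ is weak$^*$ continuous and multiplicative for $\square$. Indeed, $A$ is weak$^*$ dense in $A^{**}$; the identity $\theta^{**}(m\,\square\, n)=\theta^{**}(m)\,\square\,\theta^{**}(n)$ holds for $m,n\in A$, extends to $m\in A$, $n\in A^{**}$ because $A\subseteq Z(A^{**})$ and $B\subseteq Z(B^{**})$, and then to all $m$ by continuity in the first variable.

\begin{proof}[Proof of {\rm(i)}$\Rightarrow${\rm(iv)}]
Let $G$ be amenable and $m\in Z(A(G)^{**})$. Let $H$ be a countable subgroup; it is amenable. For $n\in A(H)^{**}$,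
\[
r^{**}(m)\,\square\, n=r^{**}(m)\,\square\, r^{**}j^{**}(n)=r^{**}\big(m\,\square\, j^{**}(n)\big),
\]
and the right side is weak$^*$ continuous in $n$. So $r^{**}(m)=m\circ\iota$ lies in $Z(A(H)^{**})$, and by Proposition~\ref{prop:countable} it is a normal functional on $VN(H)$.

Let $(p_i)$ be a family of mutually orthogonal projections in $VN(G)$. As $\tau$ is faithful and $\sum_i\tau(p_i)\le1$, only countably many $p_i$ are nonzero. Each vector $p_i\delta_e\in\ell^2(G)$ has countable support; let $H$ be the countable subgroup generated by these supports. Then $\iota(\Phi(p_i))\delta_e=\Phi(p_i)\delta_e=Pp_i\delta_e=p_i\delta_e$, so $p_i=\iota(\Phi(p_i))$. Since $\iota$ is an injective $*$-homomorphism, the $\Phi(p_i)$ are mutually orthogonal projections in $VN(H)$, and since $\iota$ is normal, $\iota(\sum_i\Phi(p_i))=\sum_ip_i$. Normality of $m\circ\iota$ gives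
\[
m\Big(\sum_ip_i\Big)=(m\circ\iota)\Big(\sum_i\Phi(p_i)\Big)=\sum_i(m\circ\iota)(\Phi(p_i))=\sum_im(p_i).
\]
Hence $m$ is normal, that is, $m\in A(G)$. This completes the proof of Theorem~\ref{thm:equiv}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DP}
\emph{Distinguishing properties of Arens irregularity},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2009-137-05/\allowbreak S0002-9939-08-09678-0/\allowbreak S0002-9939-08-09678-0.pdf}

\bibitem{Tak}
Takesaki, \emph{Theory of Operator Algebras I}.

\end{thebibliography}
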